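# Maximal nests as lattices of invariant subspaces

## 1. The weighted backward shift on $\ell^2$

For a bounded operator $T$ on a Hilbert space, $\operatorname{Lat}T$ denotes the lattice of closed subspaces $W$ with $TW\subset W$. Throughout, $\subset$ allows equality. To each vector $x$ we attach two closed subspaces:
$$Z(x)=\overline{\operatorname{span}}\{T^mx:m\ge0\},\qquad L(x)=\overline{\operatorname{span}}\{T^mx:m\ge1\}.$$
Both lie in $\operatorname{Lat}T$. The first is the smallest invariant subspace containing $x$, so every $W\in\operatorname{Lat}T$ is the closed span of the $Z(x)$, $x\in W$. The second is the closure of $\{p(T)x: p \text{ a polynomial},\ p(0)=0\}$. Computing $\operatorname{Lat}T$ means computing all the $Z(x)$.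

Let $(e_k)_{k\ge1}$ be the standard basis of $\ell^2$, let $N_0=\{0\}$ and $N_n=\operatorname{span}\{e_1,\dots,e_n\}$, and put
$$Te_1=0,\qquad Te_{k+1}=2^{-k}e_k\quad(k\ge1).$$

**Proposition 1.1.** $\operatorname{Lat}T=\{N_0,N_1,N_2,\dots\}\cup\{\ell^2\}$.

The listed subspaces are clearly invariant. We must show that nothing else is.

**Step 1: vectors with finite support; the purpose is to see that triangularity alone settles them.** Let $x\in N_n\setminus N_{n-1}$ with $n\ge1$. Then $T^mx$, for $0\le m<n$, is a nonzero multiple of $e_{n-m}$ plus a combination of $e_i$ with $i<n-m$. Reading $m=n-1,n-2,\dots,0$ in turn, we find $e_1,e_2,\dots,e_n\in Z(x)$. So $Z(x)=N_n$.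

**Step 2: vectors with infinite support; the purpose is to show that the tail of $x$ does no harm.** Let $x=\sum x_ie_i$ have infinitely many nonzero coordinates. Call $n$ *dominant* if $x_n\ne0$ and $|x_n|\ge|x_i|$ for all $i\ge n$. For each $k$ the sequence $(|x_i|)_{i\ge k}$ tends to $0$ and is not identically $0$, so it attains its maximum at some index, and that index is dominant. Hence there are infinitely many dominant $n$.

We show $e_j\in L(x)$ by induction on $j$. Suppose $e_1,\dots,e_{j-1}\in L(x)$ and let $n>j$ be dominant. With $\omega_k=2^{-k}$,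
$$T^{n-j}x=\sum_{i>n-j}x_i\,\omega_{i-1}\omega_{i-2}\cdots\omega_{i-n+j}\;e_{i-n+j}.$$
The terms with $i<n$ lie in $\operatorname{span}\{e_1,\dots,e_{j-1}\}\subset L(x)$. The term $i=n$ is $\gamma e_j$ with $\gamma=x_n\omega_{n-1}\cdots\omega_j\ne0$. Subtract the terms $i<n$ and divide by $\gamma$: this gives a vector of $L(x)$ whose distance from $e_j$ is at most
$$\sum_{i>n}\frac{|x_i|}{|x_n|}\prod_{t=j}^{n-1}\frac{\omega_{t+i-n}}{\omega_t}\le\sum_{i>n}2^{-(n-j)(i-n)}\le 2\cdot2^{-(n-j)} .$$
Let $n\to\infty$ through dominant indices: $e_j\in L(x)$. So $L(x)=Z(x)=\ell^2$.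

**Step 3: all invariant subspaces.** If $W\in\operatorname{Lat}T$ contains a vector of infinite support, then $W=\ell^2$ by Step 2. Otherwise each nonzero $x\in W$ has $Z(x)=N_{n(x)}$ for some $n(x)$. If $n(x)$ is bounded on $W$, then $W$ is the largest of these $N_{n(x)}$, or $W=\{0\}$. If $n(x)$ is unbounded, the closed subspace $W$ contains $\bigcup N_n$ and equals $\ell^2$. $\square$

Three things made this work. Finite sections are triangular with nonzero entries just above the diagonal. The weights decay so fast that tails are negligible. And each $N_n$ has a *next* member $N_{n+1}$, one dimension larger, so that we can write down a shift. What happens if we prescribe a chain of closed subspaces in which no member has a next one, or in which there are no one-dimensional steps at all?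

## 2. Chains with no next step

From now on $\mathcal H$ is a complex separable infinite-dimensional Hilbert space, $\langle\cdot,\cdot\rangle$ is linear in the first variable, $P_N$ is the orthogonal projection onto $N$, and $\bigvee$ is closed linear span.

**Definition.** A *nest* is a family $\mathcal N$ of closed subspaces of $\mathcal H$ that is totally ordered by inclusion, contains $\{0\}$ and $\mathcal H$, and is closed under arbitrary intersections and closed linear spans. It is *maximal* if it is not properly contained in another nest. A bounded operator $T$ is *unicellular* if $\operatorname{Lat}T$ is totally ordered.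

Since $\operatorname{Lat}T$ always contains $\{0\},\mathcal H$ and is closed under intersections and closed spans, $\operatorname{Lat}T$ is a nest when $T$ is unicellular.

**Definition.** For $N\in\mathcal N$, $N\ne0$, put $N_-=\bigvee\{M\in\mathcal N:M\subsetneq N\}$. For $N\in\mathcal N$, $N\ne\mathcal H$, put $N_+=\bigcap\{M\in\mathcal N:M\supsetneq N\}$.

Both belong to $\mathcal N$, and $N_-\subset N\subset N_+$.

**Lemma 2.1.** A nest $\mathcal N$ is maximal if and only if $\dim(N\ominus N_-)\le1$ for every $0\ne N\in\mathcal N$.

*Proof.* Suppose $\dim(N\ominus N_-)\ge2$ for some $N$. Pick a closed $L$ with $N_-\subsetneq L\subsetneq N$. Every $M\in\mathcal N$ satisfies $M\subsetneq N$, hence $M\subset N_-\subset L$, or else $M\supset N\supset L$. So $\mathcal N\cup\{L\}$ is totally ordered. It is closed under intersections and spans, because for a family involving $L$ one forms the intersection or span of the other members, which lies in $\mathcal N$, and compares it with $L$. And $L\notin\mathcal N$, since an element of $\mathcal N$ strictly below $N$ lies in $N_-$. So $\mathcal N$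 is not maximal.

Conversely, suppose $\mathcal N$ is not maximal: some closed $L\notin\mathcal N$ is comparable with all elements of $\mathcal N$. Put $N=\bigcap\{M\in\mathcal N:M\supset L\}$ and $N'=\bigvee\{M\in\mathcal N:M\subset L\}$. These belong to $\mathcal N$ and $L$ does not, so $N'\subsetneq L\subsetneq N$. If $M\in\mathcal N$ and $M\subsetneq N$, then $M\not\supset L$, so $M\subset L$ and $M\subset N'$. Hence $N_-=N'$, and $\dim(N\ominus N_-)\ge2$ because $L$ lies strictly between. $\square$

Here are examples to keep in mind.

* The nest of Section 1: $(N_n)_-=N_{n-1}$, $(N_n)_+=N_{n+1}$, and $(\ell^2)_-=\ell^2$. It is maximal by Lemma 2.1.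
* In $L^2(0,1)$ let $N_t$, $0\le t\le1$, be the functions vanishing almost everywhere outside $(0,t)$. Intersections correspond to infima of $t$, and closed spans to suprema, since $1_{(0,s)}f\to f$ as $s\uparrow t$ for $f\in N_t$. So this is a nest, $N_-=N$ for every $N\neq 0$, and it is maximal. There are no one-dimensional steps at all.
* In $\ell^2(\mathbb Q)$, for a down-set $D\subset\mathbb Q$ (if $q\in D$ and $r<q$ then $r\in D$), let $N_D=\overline{\operatorname{span}}\{e_q:q\in D\}$. Down-sets are totally ordered and stable under unions and intersections, and these match spans and intersections of the $N_D$. If $D$ has a largest element $q$, then $(N_D)_-=N_{D\setminus\{q\}}$. If it has none, $D\neq\emptyset$ is a union of strictly smaller down-sets $\{r\le q\}$, $q\in D$, and $(N_D)_-=N_D$. So the nest is maximal. There is a basis, but no basis vector has a neighbor, so there is no shift to write down.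
* $\{0,\mathcal H\}$ is a nest that is not maximal, since $\mathcal H\ominus\mathcal H_-=\mathcal H$.

The question is Problem 2 of "Nest Algebras" (http://www.math.uwaterloo.ca/~krdavids/Preprints/Davidson_NestAlgebras.pdf): *is every maximal nest equal to $\operatorname{Lat}T$ for some bounded operator $T$?* The answer is yes, in a strong form. Recall that the singular number $s_n(T)$ of a compact operator is its norm distance to the operators of rank less than $n$, and that $T$ is *quasinilpotent* if $\sigma(T)=\{0\}$. We write $(c\otimes w)x=\langle x,w\rangle c$.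

**Theorem 1.** Let $\mathcal N$ be a maximal nest on $\mathcal H$ and let $(\varepsilon_n)_{n\ge1}$ be any sequence of positive numbers. There is a compact quasinilpotent operator $T$ with $\operatorname{Lat}T=\mathcal N$ and singular values $s_n(T)\le\varepsilon_n$ for all $n$.

**Theorem 2.** If $T$ is compact and unicellular, then $\operatorname{Lat}T$ is a maximal nest. Hence the lattices of compact unicellular operators on $\mathcal H$ are exactly the maximal nests. Moreover, the statement "$\operatorname{Lat}T$ is a maximal nest for every bounded unicellular $T$ on $\mathcal H$" is equivalent to a positive solution of the invariant subspace problem on $\mathcal H$, that is, to the statement that every bounded operator on $\mathcal H$ has a closed invariant subspace other than $\{0\}$ and $\mathcal H$.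

**Theorem 3.** Let $\mathcal N$ be a maximal nest and let $X$ be the norm closure of the finite sums of operators $u\otimes v$ with $u\in N$, $v\in N^\perp$ for some $N\in\mathcal N$. Then $\{T\in X:\operatorname{Lat}T=\mathcal N\}$ is a dense $G_\delta$ subset of $X$.

A $G_\delta$ set is a countable intersection of open sets. As an example of $X$, take the nest of Section 1. If $u\in N_n$, $v\in N_n^\perp$, then $\langle (u\otimes v)e_j,e_i\rangle=\langle e_j,v\rangle\langle u,e_i\rangle$ can be nonzero only if $i\le n<j$, so every element of $X$ is compact with strictly upper triangular matrix. Conversely, if $T$ is such an operator, then $P_{N_n}TP_{N_n}\to T$ in norm by compactness, and $P_{N_n}TP_{N_n}$ is a finite sum of multiples of $e_i\otimes e_j$ with $i<j$. So here $X$ is the space of compact strictly upper triangular operators.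

## 3. Gaps, the continuous part, and a criterion

Fix a maximal nest $\mathcal N$. Let $\operatorname{Alg}\mathcal N=\{A\ \text{bounded}: AN\subset N\ \forall N\in\mathcal N\}$. The equality $\operatorname{Lat}T=\mathcal N$ has an easy half, $T\in\operatorname{Alg}\mathcal N$. For the hard half, let
$$N(x)=\bigcap\{M\in\mathcal N:x\in M\},$$
the smallest element of $\mathcal N$ containing $x$. For $x\ne0$ and $M\in\mathcal N$ we have $x\notin M$ if and only if $M\subsetneq N(x)$. In the $L^2(0,1)$ example, $N(f)=N_t$ with $t$ the smallest number such that $f=0$ almost everywhere on $(t,1)$.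

**Lemma 3.1.** Let $T\in\operatorname{Alg}\mathcal N$. Then $\operatorname{Lat}T=\mathcal N$ if and only if
$$N(x)_-\subset L(x)\quad\text{for all }x\ne0. \tag{3.1}$$

*Proof.* Assume (3.1). Since $T\in\operatorname{Alg}\mathcal N$, $Z(x)\subset N(x)$, and $Z(x)\supset N(x)_-+\mathbb Cx$. If $N(x)_-=N(x)$, then $Z(x)=N(x)$. Otherwise $x\notin N(x)_-$ by minimality of $N(x)$, and $\dim(N(x)\ominus N(x)_-)=1$ by Lemma 2.1, so again $Z(x)=N(x)$. Thus every $Z(x)$ is in $\mathcal N$, and any $W\in\operatorname{Lat}T$ equals $\bigvee_{x\in W}Z(x)\in\mathcal N$. Together with $\mathcal N\subset\operatorname{Lat}T$ this is equality.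

Assume $\operatorname{Lat}T=\mathcal N$. Then $Z(x)$, the smallest invariant subspace containing $x$, is $N(x)$. Also $L(x)\in\mathcal N$, and $L(x)+\mathbb Cx$ is closed and equals $Z(x)=N(x)$. If $L(x)=N(x)$, (3.1) is clear. Otherwise $L(x)$ has codimension $1$ in $N(x)$. An $M\in\mathcal N$ with $M\subsetneq N(x)$ is comparable with $L(x)$ and cannot lie strictly between $L(x)$ and $N(x)$, so $M\subset L(x)$. Hence $N(x)_-\subset L(x)$. $\square$

Next we describe the one-dimensional steps. Let
$$\mathcal A=\{N\in\mathcal N\setminus\{0\}:N_-\ne N\},\qquad \mathcal G=\{N\in\mathcal N\setminus\{0,\mathcal H\}:N_-\ne N\ \text{or}\ N_+\ne N\}.$$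
For $N\in\mathcal A$ choose, by Lemma 2.1, a unit vector $e_N$ with $N=N_-\oplus\mathbb Ce_N$. In the $\ell^2(\mathbb Q)$ nest, $\mathcal A$ consists of the $N_D$ with $D=\{r\le q\}$, and $\mathcal G$ of these together with the $N_D$, $D=\{r<q\}$. In the $L^2(0,1)$ nest both are empty.

**Lemma 3.2.** (a) The $e_N$ are orthonormal and $\mathcal A$ is countable. (b) If $N\ne\mathcal H$ and $N_+\ne N$, then $(N_+)_-=N$, so $N_+\in\mathcal A$ and $N_+=N\oplus\mathbb Ce_{N_+}$. If $M\in\mathcal A$, then $(M_-)_+=M$. (c) $\mathcal G$ is countable. (d) Let $\mathcal H_a=\overline{\operatorname{span}}\{e_M:M\in\mathcal A\}$ and $\mathcal H_c=\mathcal H_a^\perp$. Every $P_N$ maps $\mathcal H_a$ to itself and $\mathcal H_c$ to itself. The space $N\cap\mathcal H_a$ has orthonormal basis $\{e_M:M\in\mathcal A,\ M\subset N\}$, and $N^\perp\cap\mathcal H_a$ has orthonormal basis $\{e_M:M\in\mathcal A,\ M\supsetneq N\}$.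

*Proof.* (a) If $M\subsetneq N$ are in $\mathcal A$, then $e_M\in M\subset N_-\perp e_N$. An orthonormal set in a separable space is countable.

(b) Let $M\in\mathcal N$, $M\subsetneq N_+$. If $M\supsetneq N$, then $M\supset N_+$ by definition of $N_+$, a contradiction. So $M\subset N$, and $(N_+)_-=N$. Now let $M\in\mathcal A$ and $K\in\mathcal N$ with $K\supsetneq M_-$. If $K\subsetneq M$, then $K\subset M_-$, a contradiction. So $K\supset M$, and $(M_-)_+=M$.

(c) By (b), an $N\in\mathcal G$ either is in $\mathcal A$ or is $M_-$ with $M=N_+\in\mathcal A$.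

(d) Let $M\in\mathcal A$. If $M\subset N$, then $P_Ne_M=e_M$. If $N\subsetneq M$, then $N\subset M_-$ and $P_Ne_M=0$. So $P_N$ maps $\mathcal H_a$, and hence, being self-adjoint, its complement, into itself. The two bases are the sets of $e_M$ fixed and killed by $P_N$. $\square$

The other part, $\mathcal H_c$, is where the nest moves continuously. We first record how projections behave along chains.

**Lemma 3.3.** Let $\mathcal F\subset\mathcal N$ be nonempty, $x\in\mathcal H$, $\varepsilon>0$. If $N=\bigvee\mathcal F$, there is $M_0\in\mathcal F$ with $\|P_Nx-P_Mx\|<\varepsilon$ for all $M\in\mathcal N$ with $M_0\subset M\subset N$. If $N=\bigcap\mathcal F$, the same holds for all $M\in\mathcal N$ with $N\subset M\subset M_0$.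

*Proof.* In the first case the union of the chain $\mathcal F$ is a linear subspace dense in $N$. Choose $M_0\in\mathcal F$ and $y\in M_0$ with $\|P_Nx-y\|<\varepsilon$. For $M_0\subset M\subset N$, the vector $P_Mx=P_MP_Nx$ is the best approximation to $P_Nx$ in $M\ni y$. So $\|P_Nx-P_Mx\|\le\|P_Nx-y\|<\varepsilon$. The second case is the first one applied to orthogonal complements, as $(\bigcap\mathcal F)^\perp=\bigvee\{M^\perp:M\in\mathcal F\}$ and $P_{M^\perp}=1-P_M$. $\square$

For a vector $h$ and $N\in\mathcal N$ put $\varphi_h(N)=\|P_Nh\|^2$. This increases with $N$, and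
$$\|P_Nh-P_Mh\|^2=\varphi_h(N)-\varphi_h(M)\qquad(M\subset N). \tag{3.2}$$
In the $L^2(0,1)$ example, $\varphi_h(N_t)=\int_0^t|h|^2$ is a continuous function of $t$. This is general.

**Lemma 3.4.** Let $h\in\mathcal H_c$ and $0\le r\le\|h\|^2$. Then $\varphi_h(N)=r$ for some $N\in\mathcal N$.

*Proof.* Let $N=\bigvee\{M\in\mathcal N:\varphi_h(M)\le r\}$; the family contains $\{0\}$. By Lemma 3.3, $\varphi_h(N)\le r$. If $N=\mathcal H$, then $\varphi_h(N)=\|h\|^2\ge r$. Let $N\ne\mathcal H$. Every $M\supsetneq N$ in $\mathcal N$ has $\varphi_h(M)>r$, so $\varphi_h(N_+)\ge r$ by Lemma 3.3. Finally $N_+\ominus N$ is $\{0\}$ or $\mathbb Ce_{N_+}$, in any case contained in $\mathcal H_a\perp h$, so $\varphi_h(N)=\varphi_h(N_+)\ge r$. $\square$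

## 4. Finite sums of rank-one operators as single Jordan chains

We want to build $T$ from the simplest members of $\operatorname{Alg}\mathcal N$.

**Lemma 4.1.** If $N\in\mathcal N$, $c\in N$ and $w\in N^\perp$, then $c\otimes w\in\operatorname{Alg}\mathcal N$.

*Proof.* If $M\subset N$, then $c\otimes w$ kills $M$. If $M\supset N$, its range lies in $N\subset M$. $\square$

The shift of Section 1 is $\sum2^{-k}e_k\otimes e_{k+1}$, with $e_k\in N_k$ and $e_{k+1}\in N_k^\perp$. In general we take countably many places $N_k$ in the nest and one rank-one operator at each. Since the criterion (3.1) asks that $L(x)$ contain certain members of the nest, the vectors $c_k$ must generate them. Since it asks this under the condition $x\notin M$, the vectors $w_k$ must detect this condition. And since we want finite sums to be single Jordan chains, like Step 1 in Section 1, certain entries must not vanish. Call a set *total in* $E$ if it is contained in $E$ and has closed linear span $E$.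

**Definition.** A *good system* for $\mathcal N$ consists of distinct $N_k\in\mathcal N\setminus\{0,\mathcal H\}$ and vectors $c_k\in N_k$, $w_k\in N_k^\perp$ $(k=1,2,\dots)$ such that

* (A) for every $N\in\mathcal N\setminus\{\mathcal H\}$, $\{c_j:N_j\subset N\}$ is total in $N$;
* (B) for every $N\in\mathcal N\setminus\{0\}$, $\{w_k:N_k\supset N\}$ is total in $N^\perp$;
* (C) $\langle c_k,w_j\rangle\ne0$ whenever $N_j\subsetneq N_k$.

For the shift, $c_k=e_k$, $w_k=e_{k+1}$ satisfy (A) and (B), but (C) only for consecutive $N_j\subsetneq N_k$. In a general nest the first $n$ of the $N_k$ can be any $n$ places, in any order, so any pair may be consecutive among the first $n$. This is why (C) asks for all pairs. Here is a full example in the nest of Section 1, which will serve again: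
$$c_1=e_1,\quad c_k=e_k-2e_{k-1}\ (k\ge2),\qquad w_j=\sum_{i>j}3^{-(i-j)}e_i . \tag{4.1}$$
(A) holds because $c_1,\dots,c_n$ span $N_n$. (B) holds because $w_j-\frac13w_{j+1}=\frac13e_{j+1}$. As for (C), if $k=j+1$, then $\langle c_k,w_j\rangle=\frac13$, and if $k>j+1$, then $\langle c_k,w_j\rangle=3^{-(k-j)}(1-6)\ne0$.

Given a good system and $\lambda_k>0$, put $T_n=\sum_{k\le n}\lambda_k\,c_k\otimes w_k$.

**Lemma 4.2.** Let $y\in\mathbb C^n$ and $z_y=\sum_{i\le n}\lambda_iy_ic_i$. If $j,k\le n$, $y_k\ne0$ and $N_j\subset N_k$, there is a polynomial $q$ with $q(T_n)z_y=c_j$.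

*Proof.* Let $\pi$ be the permutation of $\{1,\dots,n\}$ with $N_{\pi(1)}\subsetneq\dots\subsetneq N_{\pi(n)}$ (here distinctness of the $N_k$ is used), and put $b_s=c_{\pi(s)}$. If $s'\ge s$, then $b_s\in N_{\pi(s)}\subset N_{\pi(s')}\perp w_{\pi(s')}$. If $s'<s$, then $\langle b_s,w_{\pi(s')}\rangle\ne0$ by (C). Hence
$$T_nb_s=\sum_{s'<s}\lambda_{\pi(s')}\langle b_s,w_{\pi(s')}\rangle\,b_{s'},$$
with a nonzero coefficient at $b_{s-1}$ if $s\ge2$. Let $s_0$ be the largest $s$ with $y_{\pi(s)}\ne0$. Then $z_y$ is a nonzero multiple of $b_{s_0}$ plus a combination of $b_s$, $s<s_0$. By induction, for $0\le m<s_0$,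
$$T_n^mz_y=\alpha_mb_{s_0-m}+(\text{a combination of }b_s,\ s<s_0-m),\qquad\alpha_m\ne0 .$$
Reading $m=s_0-1,\dots,0$ in turn gives $b_1,\dots,b_{s_0}\in\operatorname{span}\{T_n^mz_y:0\le m<s_0\}$. Since $y_k\ne0$, we have $N_j\subset N_k\subset N_{\pi(s_0)}$, so $c_j$ is one of $b_1,\dots,b_{s_0}$. $\square$

The lemma is about the vectors $T_nx$: if $y_i=\langle x,w_i\rangle$, then $z_y=T_nx$. So if $\langle x,w_k\rangle\ne0$ and $N_j\subset N_k$, then $c_j$ is a polynomial in $T_n$, without constant term, applied to $x$.

## 5. Summable coefficients alone do not suffice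

The first thing to try is: take a good system, choose $\lambda_k>0$ such that the series converges absolutely, and let $T=\sum\lambda_k\,c_k\otimes w_k$. All the $T_n$ behave perfectly by Lemma 4.2, and $T_n\to T$ in norm. But this can fail.

Take the nest of Section 1 and the good system (4.1). Let
$$x=\sum_{i\ge1}2^{-i/2}e_i,\qquad \kappa=\sum_{d\ge1}\bigl(3\sqrt2\bigr)^{-d}>0,\qquad \lambda_j=2^{-j/2}/\kappa .$$
The norms $\|c_k\|\le\sqrt5$ and $\|w_j\|=1/\sqrt8$ are bounded, so the series for $T$ converges absolutely, and $T\in\operatorname{Alg}\mathcal N$. Now $\langle x,w_j\rangle=\sum_{d\ge1}2^{-(j+d)/2}3^{-d}=2^{-j/2}\kappa$, so $\lambda_j\langle x,w_j\rangle=2^{-j}$ and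
$$T_nx=\sum_{k\le n}2^{-k}c_k=2^{-n}e_n,$$
because the coefficient of $e_m$ for $m<n$ is $2^{-m}-2\cdot2^{-(m+1)}=0$. Let $n\to\infty$: $Tx=0$. So $\mathbb Cx\in\operatorname{Lat}T$, but $x$ has infinite support and $\mathbb Cx$ is not in the nest.

We can see what went wrong. For each $n$ there is a polynomial $q$ with $q(T_n)T_nx=c_1$. But $T_nx=2^{-n}e_n$ is small, the polynomial $q$ changes with $n$, and the discarded part $T-T_n$, which sends $x$ to $-2^{-n}e_n$, is exactly as large as what it perturbs. Passing from $p(T_n)x$ to $p(T)x$ is harmless only if $T-T_n$ is small *compared with a bound depending on $p$*. We would like to choose $\lambda_{n+1},\lambda_{n+2},\dots$ after seeing $p$. The difficulty is that $p$ depends on the vector $x$, and there are infinitely many $x$, while the $\lambda_k$ must be chosen once.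

The way out is that $T_n$ sees of $x$ only the $n$ numbers $\langle x,w_i\rangle$. If $\|x\|\le1$, these lie in a bounded subset of $\mathbb C^n$. If in addition we keep $|\langle x,w_k\rangle|\ge1/n$, they lie in a compact set on which Lemma 4.2 applies everywhere. By compactness, *finitely many* polynomials serve all such $x$ up to an error $1/n$. Then later coefficients can be made small enough for all of them.

## 6. Coefficients chosen after the polynomials

We prove slightly more than Theorem 1 needs: the first $r$ coefficients may be prescribed.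

**Proposition 6.1.** Let $(N_k,c_k,w_k)_{k\ge1}$ be a good system for the maximal nest $\mathcal N$. Let $r\ge0$ be an integer, $\lambda_1,\dots,\lambda_r>0$, and $\delta_k>0$ for $k>r$. There are $\lambda_k>0$ $(k>r)$ with $\lambda_k\|c_k\|\|w_k\|\le2^{-k}\delta_k$ such that $T=\sum_k\lambda_k\,c_k\otimes w_k$ converges absolutely in norm and $\operatorname{Lat}T=\mathcal N$.

**Step 1: a finite set of polynomials that serves all $x$ at stage $n$.** Let $n\ge1$ and suppose that $\lambda_1,\dots,\lambda_n$ have been chosen. For $j,k\le n$ with $N_j\subset N_k$ consider the compact set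
$$Y_{n,k}=\{y\in\mathbb C^n:|y_i|\le\|w_i\|\ (i\le n),\ |y_k|\ge1/n\}.$$
For each $y\in Y_{n,k}$, Lemma 4.2 gives $q$ with $q(T_n)z_y=c_j$. Since $y'\mapsto q(T_n)z_{y'}$ is continuous, $\|q(T_n)z_{y'}-c_j\|<1/n$ for $y'$ in a neighborhood of $y$. Finitely many of these neighborhoods cover $Y_{n,k}$. Let $\mathcal Q_n$ be the finite set of all polynomials $p(z)=zq(z)$ with $q$ arising in this way from all the pairs $(j,k)$. If $\|x\|\le1$ and $y_i=\langle x,w_i\rangle$, then $|y_i|\le\|w_i\|$, $z_y=T_nx$ and $q(T_n)z_y=p(T_n)x$. Hence:
$$\begin{gathered}\text{if }\|x\|\le1,\ |\langle x,w_k\rangle|\ge1/n,\ j,k\le n,\ N_j\subset N_k,\\ \text{then }\|p(T_n)x-c_j\|<1/n\text{ for some }p\in\mathcal Q_n.\end{gathered}\tag{6.1}$$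

**Step 2: choosing the next coefficients, so small that $\mathcal Q_n$ survives the passage to $T$.** Since $\mathcal Q_n$ is finite and $A\mapsto p(A)$ is norm continuous, there is $\eta_n>0$ such that
$$\|A-T_n\|\le\eta_n\ \Longrightarrow\ \|p(A)-p(T_n)\|\le1/n\ \text{ for all }p\in\mathcal Q_n . \tag{6.2}$$
The number $\eta_n$ depends only on $\lambda_1,\dots,\lambda_n$. So, with $n_0=\max(r,1)$, we can choose $\lambda_k>0$ for $k=r+1,r+2,\dots$ inductively such that
$$\lambda_k(1+\|c_k\|\|w_k\|)\le2^{-k}\min\bigl(\{\delta_k\}\cup\{\eta_n:n_0\le n<k\}\bigr).$$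
For $k>n_0$ the right side is at most $2^{-k}\eta_{n_0}$, so the series converges absolutely. For $n\ge n_0$,
$$\|T-T_n\|\le\sum_{k>n}\lambda_k\|c_k\|\|w_k\|\le\sum_{k>n}2^{-k}\eta_n\le\eta_n . \tag{6.3}$$
Also $T\in\operatorname{Alg}\mathcal N$ by Lemma 4.1, since $\operatorname{Alg}\mathcal N$ is norm closed.

**Step 3: what $L(x)$ contains.** We claim:
$$\text{if }\langle x,w_k\rangle\ne0\text{ and }N_j\subset N_k,\text{ then }c_j\in L(x). \tag{6.4}$$
Scaling $x$ changes neither hypothesis nor conclusion, so let $\|x\|\le1$. For $n\ge\max\{n_0,j,k,|\langle x,w_k\rangle|^{-1}\}$, (6.1) gives $p\in\mathcal Q_n$ with $\|p(T_n)x-c_j\|<1/n$. By (6.3) and (6.2), $\|p(T)x-c_j\|\le2/n$. And $p(T)x\in L(x)$, because $p(0)=0$. Let $n\to\infty$.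

**Step 4: verifying the criterion (3.1).** Let $x\ne0$ and let $M\in\mathcal N$ with $0\ne M\subsetneq N(x)$. Then $x\notin M$, so $(1-P_M)x\ne0$. By (B) there is $k$ with $N_k\supset M$ and $\langle x,w_k\rangle\ne0$; otherwise $x\perp M^\perp$. For every $j$ with $N_j\subset M$ we have $N_j\subset N_k$, so $c_j\in L(x)$ by (6.4). By (A), applied to $M\ne\mathcal H$, $M\subset L(x)$. The closed span over all such $M$ is $N(x)_-$, so $N(x)_-\subset L(x)$. By Lemma 3.1, $\operatorname{Lat}T=\mathcal N$. $\square$

## 7. Good systems exist in every maximal nest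

**Lemma 7.1.** Every maximal nest $\mathcal N$ has a good system.

The vectors $e_M$ generate the part of each $N$ in $\mathcal H_a$, and the projections $P_Nh$ of vectors $h\in\mathcal H_c$ take care of the rest. So we start from places of both kinds and then perturb slightly to obtain (C). The perturbation must be small enough to keep (A) and (B).

**Step 1: the unperturbed triples.** We define triples $(N,c^0,w^0)$ with $c^0\in N$, $w^0\in N^\perp$ of two kinds.

*Gap triples.* For each $N\in\mathcal G$ take one triple: $c^0=e_N$ if $N\in\mathcal A$ and $c^0=0$ otherwise; $w^0=e_{N_+}$ if $N_+\ne N$ and $w^0=0$ otherwise.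

*Continuous triples*, if $\mathcal H_c\ne0$. Let $(h_l)$ be a sequence of nonzero vectors dense in $\mathcal H_c$. Enumerate all pairs $(l,I)$ with $I$ a nonempty open interval with rational endpoints contained in $(0,\|h_l\|^2)$. For each pair in turn choose $N\in\mathcal N$ with $\varphi_{h_l}(N)\in I$, with $N\notin\mathcal G$, and with $N$ different from all previously chosen elements. This is possible, because by Lemma 3.4 every value in $I$ is attained, so uncountably many $N$ have $\varphi_{h_l}(N)\in I$, while only countably many are excluded. Since $\varphi_{h_l}(0)=0$ and $\varphi_{h_l}(\mathcal H)=\|h_l\|^2$ are not in $I$, $N\ne0,\mathcal H$. Put $c^0=P_Nh_l$ and $w^0=(1-P_N)h_l$.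

There are infinitely many triples: if $\mathcal H_c\ne0$, there are infinitely many pairs; if $\mathcal H_c=0$, then $(e_M)_{M\in\mathcal A}$ is an orthonormal basis of $\mathcal H$, so $\mathcal A$ is infinite, and $\mathcal A\setminus\{\mathcal H\}\subset\mathcal G$. Enumerate all triples as $(N_k,c_k^0,w_k^0)$, $k\ge1$. The $N_k$ are distinct.

**Step 2: a perturbation that produces (C).** For $N_j\subsetneq N_k$ the kernel of $P_{N_k}-P_{N_j}$ is a proper closed subspace. By Baire's theorem there is a vector outside these countably many subspaces; normalize it to a unit vector $\xi$. For $\sigma_k\in(0,2^{-k})$ put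
$$c_k=c_k^0+\sigma_kP_{N_k}\xi\in N_k,\qquad w_k=w_k^0+\sigma_k(1-P_{N_k})\xi\in N_k^\perp. \tag{7.1}$$
If $N_j\subsetneq N_k$, then $\langle c_k,w_j\rangle=a+b\sigma_k+c\sigma_j+d\sigma_j\sigma_k$ with constants $a,b,c$ and
$$d=\langle P_{N_k}\xi,(1-P_{N_j})\xi\rangle=\|(P_{N_k}-P_{N_j})\xi\|^2>0 .$$
For all $\sigma_j$ except at most one, $b+d\sigma_j\ne0$, and then at most one $\sigma_k$ makes the expression $0$. By Fubini the zero set is null in the $(\sigma_j,\sigma_k)$-plane. There are countably many pairs, so with respect to the product of the normalized Lebesgue measures on the intervals $(0,2^{-k})$, almost every sequence $(\sigma_k)$ satisfies (C). Fix one. Note that $\sum\sigma_k^2<\sum4^{-k}=\frac13$.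

**Step 3: a smallness principle, to be used for the part in $\mathcal H_a$.** *Let $g=\sum_{M\in\mathcal B}\langle g,e_M\rangle e_M$ with $\mathcal B\subset\mathcal A$, and let $M\mapsto k(M)$ be an injective map with $|\langle g,e_M\rangle|\le\sigma_{k(M)}\|g\|$ for $M\in\mathcal B$. Then $g=0$.* Indeed, summing squares gives $\|g\|^2\le\frac13\|g\|^2$.

**Step 4: the part in $\mathcal H_c$.** We claim:
$$N\ne\mathcal H,\ g\in N,\ g\perp c_j\text{ whenever }N_j\subset N\quad\Longrightarrow\quad g\in\mathcal H_a; \tag{7.2}$$
$$N\ne0,\ g\in N^\perp,\ g\perp w_k\text{ whenever }N_k\supset N\quad\Longrightarrow\quad g\in\mathcal H_a. \tag{7.3}$$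
If $\mathcal H_c=0$ there is nothing to show. It suffices to prove $\langle g,h_l\rangle=0$ for all $l$.

For (7.2): we have $\langle g,h_l\rangle=\langle g,P_Nh_l\rangle$, so let $P_Nh_l\ne0$. Choose distinct rational intervals $I_i\subset(0,\varphi_{h_l}(N))$ shrinking to the point $\varphi_{h_l}(N)$, and let $k_i$ be the index of the triple of $(l,I_i)$. Then $k_i\to\infty$. From $\varphi_{h_l}(N_{k_i})<\varphi_{h_l}(N)$ we get $N_{k_i}\subset N$, and by (3.2) $\|P_Nh_l-P_{N_{k_i}}h_l\|^2=\varphi_{h_l}(N)-\varphi_{h_l}(N_{k_i})\to0$. Since $\sigma_{k_i}\to0$, $c_{k_i}\to P_Nh_l$. As $g\perp c_{k_i}$, $\langle g,P_Nh_l\rangle=0$.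

For (7.3): now $\langle g,h_l\rangle=\langle g,(1-P_N)h_l\rangle$, so let $(1-P_N)h_l\ne0$, that is, $\varphi_{h_l}(N)<\|h_l\|^2$. Choose distinct rational intervals $I_i\subset(\varphi_{h_l}(N),\|h_l\|^2)$ shrinking to $\varphi_{h_l}(N)$, with indices $k_i\to\infty$. Then $N_{k_i}\supset N$ and $\|P_{N_{k_i}}h_l-P_Nh_l\|^2=\varphi_{h_l}(N_{k_i})-\varphi_{h_l}(N)\to0$, so $w_{k_i}\to(1-P_N)h_l$ and $\langle g,(1-P_N)h_l\rangle=0$.

This step used only that every pair $(l,I)$ has its own triple, not the gap triples.

**Step 5: property (A).** Let $N\ne\mathcal H$, $g\in N$, $g\perp c_j$ whenever $N_j\subset N$. We must show $g=0$. By (7.2) and Lemma 3.2(d), $g=\sum_{M\in\mathcal A,\,M\subset N}\langle g,e_M\rangle e_M$. Each such $M$ is different from $0$ and $\mathcal H$, so $M\in\mathcal G$, and $M=N_k$ for some $k=k(M)$ with $c_k=e_M+\sigma_kP_M\xi$. From $g\perp c_k$ we get $|\langle g,e_M\rangle|=\sigma_k|\langle g,P_M\xi\rangle|\le\sigma_k\|g\|$. Step 3 gives $g=0$.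

**Step 6: property (B).** Let $N\ne0$, $g\in N^\perp$, $g\perp w_k$ whenever $N_k\supset N$. By (7.3) and Lemma 3.2(d), $g=\sum_{M\in\mathcal A,\,M\supsetneq N}\langle g,e_M\rangle e_M$. For such $M$ we have $0\ne N\subset M_-\ne\mathcal H$ and $(M_-)_+=M\ne M_-$. So $M_-\in\mathcal G$, and $M_-=N_k$ for some $k=k(M)$ with $N_k\supset N$ and $w_k=e_M+\sigma_k(1-P_{M_-})\xi$. Hence $|\langle g,e_M\rangle|\le\sigma_k\|g\|$. The map $M\mapsto M_-$ is injective on $\mathcal A$, because $(M_-)_+=M$. Step 3 gives $g=0$. $\square$

## 8. Singular values and spectrum: proof of Theorem 1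

Take a good system from Lemma 7.1 and apply Proposition 6.1 with $r=0$ and $\delta_k=\min\{\varepsilon_1,\dots,\varepsilon_k\}$. The resulting $T$ is a norm limit of finite rank operators, hence compact, and $\operatorname{Lat}T=\mathcal N$.

**Step 1: singular values.** Since $\operatorname{rank}T_n\le n$ (with $T_0=0$), for $n\ge0$
$$s_{n+1}(T)\le\|T-T_n\|\le\sum_{k>n}2^{-k}\delta_k\le\delta_{n+1}\le\varepsilon_{n+1}.$$

**Step 2: quasinilpotence.** The nonzero points of the spectrum of a compact operator are eigenvalues, and $0\in\sigma(T)$ since $\dim\mathcal H=\infty$. So it suffices to exclude $Tx=\lambda x$ with $x\ne0$, $\lambda\ne0$. In that case $Z(x)=\mathbb Cx$ is in $\operatorname{Lat}T=\mathcal N$, so $\mathbb Cx\in\mathcal N$. Each $N_k$ is nonzero and comparable with the one-dimensional $\mathbb Cx$, hence contains it. So $w_k\in N_k^\perp$ is orthogonal to $x$ for every $k$, and $Tx=\sum_k\lambda_k\langle x,w_k\rangle c_k=0$, a contradiction. This proves Theorem 1, and with it the positive answer to Problem 2. $\square$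

## 9. Unicellular operators and maximality: proof of Theorem 2

Let $T$ be unicellular, so that $\mathcal N=\operatorname{Lat}T$ is a nest.

**Step 1: what a large step $N\ominus N_-$ forces.** For $0\ne N\in\operatorname{Lat}T$ let $B$ be the compression of $T$ to $N\ominus N_-$, that is, $Bx=(1-P_{N_-})Tx$ for $x\in N\ominus N_-$. If $K$ is a closed $B$-invariant subspace other than $\{0\}$ and $N\ominus N_-$, then $N_-\oplus K$ is $T$-invariant, since for $x\in K$ we have $Tx=P_{N_-}Tx+Bx$, and $N_-$ is invariant. It lies strictly between $N_-$ and $N$. This contradicts the definition of $N_-$. So $B$ has no nontrivial closed invariant subspace.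

**Step 2: compact $T$.** If $\dim(N\ominus N_-)\ge2$, then $B$ is a compact operator on a space of dimension at least $2$. It has a nontrivial closed invariant subspace: the span of an eigenvector in finite dimensions, and by the theorem of Aronszajn–Smith (Ann. of Math. 60 (1954)) in infinite dimensions. This contradicts Step 1. So $\dim(N\ominus N_-)\le1$ for all $N$, and $\operatorname{Lat}T$ is maximal by Lemma 2.1. Together with Theorem 1, the lattices of compact unicellular operators on $\mathcal H$ are exactly the maximal nests.

**Step 3: the equivalence.** Suppose every bounded operator on $\mathcal H$ has a nontrivial closed invariant subspace, and let $T$ be bounded and unicellular. If $\dim(N\ominus N_-)\ge2$, the space $N\ominus N_-$ is either finite dimensional or unitarily equivalent to $\mathcal H$. In both cases $B$ has a nontrivial closed invariant subspace, against Step 1. So $\operatorname{Lat}T$ is maximal by Lemma 2.1. Conversely, suppose some bounded $T$ on $\mathcal H$ has no nontrivial closed invariant subspace. Then $T$ is unicellular with $\operatorname{Lat}T=\{0,\mathcal H\}$,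 which is not maximal. $\square$

## 10. The operators in $X$ with lattice $\mathcal N$ form a $G_\delta$ set

Let $\mathcal N$ be a maximal nest and $X$ as in Theorem 3. Elements of $X$ are compact, and by Lemma 4.1 they lie in $\operatorname{Alg}\mathcal N$. So by Lemma 3.1 the set in question consists of the $T\in X$ satisfying (3.1). We first reduce (3.1) to countably many conditions and then show that each is open.

**Lemma 10.1.** There is a countable $\mathcal N_0\subset\mathcal N$ such that for each $N\in\mathcal N\setminus\{0\}$, $N_-$ is the closed span of $\{M\in\mathcal N_0:M\subsetneq N\}$.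

*Proof.* Let $(g_l)$ be dense in $\mathcal H$. Let $\mathcal N_0$ consist of all $M\ne\mathcal H$ with $M_+\ne M$, a countable set by Lemma 3.2, and of all $M_{l,r}=\bigvee\{M\in\mathcal N:\|P_Mg_l\|^2\le r\}$ with $r\ge0$ rational. The span in question is contained in $N_-$. If $N_-\ne N$, then $(N_-)_+=N\ne N_-$, so $N_-$ itself is in $\mathcal N_0$. Let $N_-=N$ and $M'\in\mathcal N$, $M'\subsetneq N$. There is $M''\in\mathcal N$ with $M'\subsetneq M''\subsetneq N$, for otherwise every element strictly below $N$ would lie in $M'$, and $N_-\subset M'$. For a nonzero $g\in M''\ominus M'$ we have $\|P_{M'}g\|^2=0<\|P_{M''}g\|^2$. So for $g_l$ close to $g$ there is a rational $r$ with $\|P_{M'}g_l\|^2<r<\|P_{M''}g_l\|^2$. Then $M'\subset M_{l,r}$. By Lemma 3.3, $\|P_{M_{l,r}}g_l\|^2\le r$, hence $M_{l,r}\subsetneq M''\subsetneq N$. So every $M'\subsetneq N$ is contained in some member of $\mathcal N_0$ strictly below $N$. $\square$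

**Step 1: countably many conditions.** For $M\in\mathcal N_0$ let $F_M\subset M^\perp$ and $G_M\subset M$ be countable dense sets. For $T\in X$, (3.1) is equivalent to
$$\text{for all }M\in\mathcal N_0,\ f\in F_M,\ g\in G_M,\ x\in\mathcal H:\quad\langle x,f\rangle\ne0\Rightarrow g\in L(x). \tag{10.1}$$
Indeed, $\langle x,f\rangle\ne0$ forces $x\notin M$, so $M\subsetneq N(x)$ and $M\subset N(x)_-$. Thus (3.1) implies (10.1). Conversely, assume (10.1), let $x\ne0$ and $M\in\mathcal N_0$, $M\subsetneq N(x)$. Then $x\notin M$, so $\langle x,f\rangle\ne0$ for some $f\in F_M$, hence $G_M\subset L(x)$ and $M\subset L(x)$. Lemma 10.1 yields $N(x)_-\subset L(x)$.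

**Step 2: quantifying each condition.** For $f,g\in\mathcal H$ and an integer $m\ge1$ let
$$S_{f,m}=\{x:\|x\|\le1,\ |\langle x,f\rangle|\ge1/m\},$$
$$O_{f,g,m}=\{T\in X:\ \forall x\in S_{f,m}\ \exists\text{ a polynomial }p,\ p(0)=0,\ \|p(T)x-g\|<1/m\}.$$
Then $T\in X$ satisfies (10.1) if and only if $T\in O_{f,g,m}$ for all $M\in\mathcal N_0$, $f\in F_M$, $g\in G_M$, $m\ge1$. If (10.1) holds, this is clear. Conversely, if $\langle x,f\rangle\ne0$, scale $x$ so that $\|x\|\le1$. For all $m\ge|\langle x,f\rangle|^{-1}$ we have $x\in S_{f,m}$, so $L(x)$ contains a vector within $1/m$ of $g$, and $g\in L(x)$. So the set in Theorem 3 is a countable intersection of sets $O_{f,g,m}$.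

**Step 3: each $O_{f,g,m}$ is open.** Let $T\in O_{f,g,m}$; we may assume $S_{f,m}\ne\emptyset$. The closed unit ball of $\mathcal H$ is weakly compact and weakly metrizable, and $S_{f,m}$ is a weakly closed subset, hence weakly compact. If $p(0)=0$, then $p(T)$ is compact, so it maps weakly convergent sequences to norm convergent ones, and $x\mapsto\|p(T)x-g\|$ is weakly continuous on the ball. By compactness there are finitely many $p_1,\dots,p_q$, with $p_i(0)=0$, such that $\mu(x)=\min_i\|p_i(T)x-g\|<1/m$ on $S_{f,m}$. The continuous function $\mu$ attains a maximum $\mu_0<1/m$ on $S_{f,m}$. If $T'\in X$ is so close to $T$ that $\|p_i(T')-p_i(T)\|<1/m-\mu_0$ for $i\le q$, then the same $p_i$ show $T'\in O_{f,g,m}$. $\square$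

Compactness plays here the role it had in Section 6, with weak compactness of a set of vectors $x$ in place of compactness of $Y_{n,k}$.

## 11. Density: chain forms and prescribed first terms

To approximate a given element of $X$ by operators with lattice $\mathcal N$, we would like to make it, approximately, the beginning of a series as in Proposition 6.1. That proposition allows only one rank-one operator at each place of the nest.

**Definition.** A *chain form* at $M_1,\dots,M_r$ is an operator $S=\sum_{i\le r}c_i\otimes w_i$ with distinct $M_i\in\mathcal N\setminus\{0,\mathcal H\}$, $c_i\in M_i$, $w_i\in M_i^\perp$. The case $r=0$, $S=0$, is allowed.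

For example, in the nest of Section 1 consider $e_2\otimes e_3+e_1\otimes e_4$. The first term can only be placed at $N_2$. The second can be placed at $N_2$ as well, but also at $N_1$, and so the sum is a chain form at $N_2,N_1$. Moving a term down like this is the main device of the next proof.

**Lemma 11.1.** Chain forms are dense in $X$.

*Proof.* It suffices to show: *if $S=\sum_{i\le r}c_i\otimes w_i$ is a chain form at $M_1,\dots,M_r$, and $M\in\mathcal N$, $g\in M$, $f\in M^\perp$, then $S+g\otimes f$ is a norm limit of chain forms.* Induction on the number of terms then shows that every finite sum as in Theorem 3 is a limit of chain forms: approximate the sum of all terms but the last by a chain form, and add the last term.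

Let an error $\varepsilon>0$ be allowed. If $M\in\{0,\mathcal H\}$, then $g\otimes f=0$. If $M\notin\{M_1,\dots,M_r\}$, then $S+g\otimes f$ is a chain form. Otherwise $M=M_i$ for some $i$, and we distinguish three cases.

*Case $M_-=M$.* Then $M$ is the closed span of the elements strictly below it, and there is no largest one among these. By Lemma 3.3 there is $L\in\mathcal N$ with $0\ne L\subsetneq M$, strictly larger than all $M_{i'}\subsetneq M$, and with $\|g-P_Lg\|\|f\|$ as small as we wish. Then $L\notin\{M_{i'}\}$, $P_Lg\in L$ and $f\in M^\perp\subset L^\perp$. So $S+P_Lg\otimes f$ is a chain form close to $S+g\otimes f$.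

*Case $M_+=M$.* Likewise there is $L\in\mathcal N$ with $M\subsetneq L\ne\mathcal H$, strictly smaller than all $M_{i'}\supsetneq M$, and with $\|g\|\|f-(1-P_L)f\|=\|g\|\|P_Lf-P_Mf\|$ as small as we wish. Then $g\in M\subset L$ and $(1-P_L)f\in L^\perp$, so $S+g\otimes(1-P_L)f$ is a chain form close to $S+g\otimes f$.

*Case $M_-\ne M\ne M_+$.* If $\langle c_i,e_M\rangle=0$, replace $c_i$ by $c_i+\delta e_M\in M$ with a small $\delta>0$; the error is $\delta\|w_i\|$. So let $\langle c_i,e_M\rangle\ne0$. Put $\tau=\langle g,e_M\rangle/\langle c_i,e_M\rangle$ and $g''=g-\tau c_i$. Then $g''\in M$ and $g''\perp e_M$, so $g''\in M_-$. Since $\tau\,c_i\otimes f=c_i\otimes(\bar\tau f)$,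
$$c_i\otimes w_i+g\otimes f=c_i\otimes(w_i+\bar\tau f)+g''\otimes f .$$
The first term is admissible at $M$, as $w_i+\bar\tau f\in M^\perp$. In the second, $g''\in M_-$ and $f\in M^\perp\subset(M_-)^\perp$. So we have a chain form at the same $M_1,\dots,M_r$ plus one extra term at $M_-$. Now repeat the whole procedure with $M_-$ in place of $M$.

The third case occurs only at members of $\{M_1,\dots,M_r\}$, and successive occurrences have strictly decreasing $M$, so it occurs at most $r$ times. Then one of the other cases ends the procedure. At each of the at most $r+1$ steps the error can be made less than $\varepsilon/(r+1)$. $\square$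

**Lemma 11.2.** Let $S=\sum_{i\le r}c_i^0\otimes w_i^0$ be a chain form at $M_1,\dots,M_r$ and $\rho>0$. There is a good system $(N_k,c_k,w_k)_{k\ge1}$ for $\mathcal N$ with $N_i=M_i$ for $i\le r$ and $\bigl\|\sum_{i\le r}c_i\otimes w_i-S\bigr\|<\rho/2$.

We follow Section 7. The new difficulty is that at a place $M_i\in\mathcal G$ the prescribed vectors replace the gap vectors $e_{M_i}$, $e_{(M_i)_+}$. We will use that $c_i$ still has a nonzero component along $e_{M_i}$, and $w_i$ along $e_{(M_i)_+}$. Put
$$\mathcal E=\{M_1,\dots,M_r\},\qquad\mathcal E_+=\{M\in\mathcal E:M_+\ne M\}.$$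

**Step 1: the list and the perturbation.** Start the list with the triples $(N_i,c_i^0,w_i^0)$, $N_i=M_i$, $i\le r$. Add the gap triples for $N\in\mathcal G\setminus\mathcal E$ as in Section 7, and the continuous triples, one for each pair $(l,I)$, chosen as in Section 7 but with $N\notin\mathcal G\cup\mathcal E$ and all distinct. As $\mathcal E$ is finite, the choice is still possible, and the list is still infinite. Enumerate it with the first $r$ triples kept in front. The $N_k$ are distinct and different from $0,\mathcal H$.

By Baire's theorem choose a unit vector $\xi$ outside all $\ker(P_{N_k}-P_{N_j})$, $N_j\subsetneq N_k$, and outside all the hyperplanes $\{e_M\}^\perp$, $M\in\mathcal A$. Define $c_k,w_k$ by (7.1) with $\sigma_k\in(0,2^{-k})$, where $\sigma_1,\dots,\sigma_r$ are moreover restricted to intervals $(0,s)$ with $s>0$ so small that $\|\sum_{i\le r}c_i\otimes w_i-S\|<\rho/2$. As in Section 7, (C) holds for almost every choice. For almost every choice we have in addition, for $i\le r$,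
$$\langle c_i,e_{M_i}\rangle\ne0\ \text{ if }M_i\in\mathcal A,\qquad\langle w_i,e_{(M_i)_+}\rangle\ne0\ \text{ if }M_i\in\mathcal E_+ , \tag{11.1}$$
because $\langle c_i,e_{M_i}\rangle=\langle c_i^0,e_{M_i}\rangle+\sigma_i\langle\xi,e_{M_i}\rangle$ and, since $e_{(M_i)_+}\in M_i^\perp$, $\langle w_i,e_{(M_i)_+}\rangle=\langle w_i^0,e_{(M_i)_+}\rangle+\sigma_i\langle\xi,e_{(M_i)_+}\rangle$ are nonconstant affine functions of $\sigma_i$. Fix such a choice. Again $\sum\sigma_k^2<\frac13$, so the smallness principle of Section 7, Step 3, holds. Also (7.2) and (7.3) hold, since their proof uses only the continuous triples.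

We record two estimates. They are those of Section 7, now restricted to gap triples that are in the list.

* If $M'\in\mathcal A\setminus\mathcal E$, $M'\ne\mathcal H$, then $M'=N_k$ for some $k$ with $c_k=e_{M'}+\sigma_kP_{M'}\xi$; so $g\perp c_k$ implies $|\langle g,e_{M'}\rangle|\le\sigma_k\|g\|$.
* If $M'\in\mathcal A$, $M'_-\ne0$, $M'_-\notin\mathcal E$, then $M'_-\in\mathcal G\setminus\mathcal E$ and $M'_-=N_k$ for some $k$ with $w_k=e_{M'}+\sigma_k(1-P_{M'_-})\xi$; so $g\perp w_k$ implies $|\langle g,e_{M'}\rangle|\le\sigma_k\|g\|$.

In both, distinct $M'$ have distinct $k$.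

**Step 2: property (A), by induction on the number $q$ of elements of $\mathcal E\cap\mathcal A$ contained in $N$.** Let $N\ne\mathcal H$, $g\in N$, $g\perp c_j$ whenever $N_j\subset N$. By (7.2), $g\in\mathcal H_a$, so $g=\sum_{M'\in\mathcal A,\,M'\subset N}\langle g,e_{M'}\rangle e_{M'}$. If $q=0$, no such $M'$ is in $\mathcal E$, and the first estimate with the smallness principle gives $g=0$.

Let $q\ge1$ and let $M=M_i$ be the largest element of $\mathcal E\cap\mathcal A$ contained in $N$. The elements of $\mathcal E\cap\mathcal A$ contained in $M_-$ are the $q-1$ others. By induction $\{c_j:N_j\subset M_-\}$ is total in $M_-$, so $g\perp M_-$. Moreover $g\perp c_i$, and $c_i\in M=M_-\oplus\mathbb Ce_M$ has $\langle c_i,e_M\rangle\ne0$ by (11.1). So $g\perp e_M$, and $g\perp M$. Hence only $M'\in\mathcal A$ with $M\subsetneq M'\subset N$ occur in the sum for $g$. By the choice of $M$ these are not in $\mathcal E$, and again the first estimate and the smallness principle give $g=0$.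

**Step 3: property (B), by induction on the number of elements of $\mathcal E_+$ containing $N$.** Let $N\ne0$, $g\in N^\perp$, $g\perp w_k$ whenever $N_k\supset N$. By (7.3), $g\in\mathcal H_a$, so $g=\sum_{M'\in\mathcal A,\,M'\supsetneq N}\langle g,e_{M'}\rangle e_{M'}$. For each such $M'$ we have $0\ne N\subset M'_-$ and $(M'_-)_+=M'\ne M'_-$. So if $M'_-\in\mathcal E$, then $M'_-$ is an element of $\mathcal E_+$ containing $N$. If there are no such elements, the second estimate with the smallness principle gives $g=0$.

Otherwise let $M=M_i$ be the smallest element of $\mathcal E_+$ containing $N$. The elements of $\mathcal E_+$ containing $M_+$ are those containing $N$ except $M$. By induction $\{w_k:N_k\supset M_+\}$ is total in $(M_+)^\perp$, so $g\perp(M_+)^\perp$. Moreover $N_i=M\supset N$, so $g\perp w_i$, and $w_i\in M^\perp=(M_+)^\perp\oplus\mathbb Ce_{M_+}$ has $\langle w_i,e_{M_+}\rangle\ne0$ by (11.1). So $g\perp M^\perp$, that is, $g\in M$. Hence only $M'\in\mathcal A$ with $N\subsetneq M'\subset M$ occur in the sum for $g$. For these, $N\subset M'_-\subsetneq M$, so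 $M'_-\notin\mathcal E$ by the minimality of $M$. The second estimate and the smallness principle give $g=0$. $\square$

**Conclusion of the proof of Theorem 3.** By Section 10 the set is a $G_\delta$. For density, by Lemma 11.1, it suffices to find, for a chain form $S$ and $\rho>0$, an operator $T\in X$ with $\operatorname{Lat}T=\mathcal N$ and $\|T-S\|<\rho$. Take the good system of Lemma 11.2 and apply Proposition 6.1 with $\lambda_1=\dots=\lambda_r=1$ and $\delta_k=\rho/2$ for $k>r$. The resulting $T=\sum_k\lambda_k\,c_k\otimes w_k$ satisfies $\operatorname{Lat}T=\mathcal N$. It is in $X$, as the norm limit of its partial sums. And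
$$\|T-S\|\le\Bigl\|\sum_{i\le r}c_i\otimes w_i-S\Bigr\|+\sum_{k>r}\lambda_k\|c_k\|\|w_k\|<\frac\rho2+\sum_{k>r}2^{-k}\frac\rho2\le\rho .\qquad\square$$
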